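\title{Induction from stability groups need not give primitive ideals}

\begin{abstract}
Let $(A,G,\alpha)$ be a separable $C^*$-dynamical system, $P$ a primitive ideal of $A$ with stability group $G_P$, and $\pi\rtimes U$ an irreducible representation of $A\rtimes G_P$ with $\ker\pi=P$. Echterhoff and Williams conjectured that the representation of $A\rtimes G$ induced from $\pi\rtimes U$ always has primitive kernel. We give a counterexample in which $A$ is a unital AF algebra, $G=(\mathbb Z_2\times\mathbb Z_2)\wr\mathbb Z$, and $G_P$ is the lamplighter group $\mathbb Z_2\wr\mathbb Z$; the induced kernel is the intersection of two incomparable primitive ideals. In a variant, the induced kernel is not a finite intersection of primitive ideals. In the other direction, for discrete $G$ the induced kernel is primitive whenever $G_P$ is abelian or finite.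
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $A$ be a $C^*$-algebra and $G$ a locally compact group with a fixed left Haar measure $dr$ and modular function $\Delta$. A \emph{dynamical system} $(A,G,\alpha)$ is a strongly continuous homomorphism $\alpha:G\to\operatorname{Aut}A$; it is \emph{separable} if $A$ is separable and $G$ is second countable. The crossed product $A\rtimes_\alpha G$ is the enveloping $C^*$-algebra of $C_c(G,A)$ with the operations
\[
f_1*f_2(s)=\int_G f_1(r)\,\alpha_r\bigl(f_2(r^{-1}s)\bigr)\,dr,\qquad f^*(s)=\Delta(s^{-1})\,\alpha_s\bigl(f(s^{-1})^*\bigr).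
\]
Its representations $\pi\rtimes U$ correspond bijectively to covariant pairs $(\pi,U)$: here $\pi$ is a representation of $A$ on a Hilbert space, $U$ is a strongly continuous unitary representation of $G$ on the same space, and $\pi(\alpha_s(a))=U(s)\pi(a)U(s)^*$.

An ideal is \emph{primitive} if it is the kernel of an irreducible representation. The group $G$ acts on the set $\operatorname{Prim}A$ of primitive ideals by $s\cdot P=\alpha_s(P)$, and the \emph{stability group} of $P$ is the closed subgroup $G_P=\{s\in G:s\cdot P=P\}$. If $\Gamma\le G$ is a closed subgroup, with its own Haar measure and modular function, we write $A\rtimes\Gamma$ for $A\rtimes_{\alpha|_\Gamma}\Gamma$. A representation $L$ of $A\rtimes\Gamma$ induces a representation $\operatorname{Ind}_\Gamma^G L$ of $A\rtimes G$ through Green's Hilbert-module correspondence $X_\Gamma^G$. Section~\ref{sec:induction} recalls this construction for discrete groups, the only case we need.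

\begin{definition}\label{def:EHI}
The system $(A,G,\alpha)$ has the \emph{strong Effros--Hahn induction property} (strong-EHI) if, for every $P\in\operatorname{Prim}A$ and every irreducible representation $\pi\rtimes U$ of $A\rtimes G_P$ with $\ker\pi=P$, the representation $\operatorname{Ind}_{G_P}^G(\pi\rtimes U)$ is irreducible. It has the \emph{Effros--Hahn induction property} (EHI) if, for all such $P$ and $\pi\rtimes U$, the ideal $\ker\operatorname{Ind}_{G_P}^G(\pi\rtimes U)$ is primitive in $A\rtimes G$.
\end{definition}

\noindent\textbf{Conjecture} (Echterhoff and Williams, 2008; see \cite{slides}). \emph{Every separable dynamical system satisfies EHI.}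

\subsection*{Why one would expect this}
Take $G$ discrete, and let $\pi\rtimes U$ be as in Definition~\ref{def:EHI}. The restriction of $\operatorname{Ind}_{G_P}^G(\pi\rtimes U)$ to $A$ is the direct sum, over the cosets $gG_P$, of the representations $\pi\circ\alpha_g^{-1}$, whose kernels $g\cdot P$ are pairwise distinct by the very definition of $G_P$. Suppose that distinct kernels forced the summands to admit no nonzero intertwiners. Then an operator commuting with the induced representation would preserve each summand; it would be a scalar on the first, by irreducibility of $\pi\rtimes U$, and the same scalar on the others, because $G$ permutes them. The property of $\pi$ that makes this argument work is the following.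

\begin{definition}\label{def:homog}
A representation $\rho$ of $A$ on a nonzero Hilbert space is \emph{homogeneous with kernel $P$} if every nonzero subrepresentation of $\rho$ has kernel $P$.
\end{definition}

In the simplest cases homogeneity comes for free. If $G_P$ is trivial, then $\pi$ is irreducible. If $A/P$ is simple, as it is for every $P$ when $A=C_0(X)$ is commutative, then the kernel of a nonzero subrepresentation of $\pi$ is a proper ideal containing $P$, hence equal to $P$. In general, however, $\pi$ may have subrepresentations whose kernels are strictly larger than $P$, and the argument breaks down. This is where EHI asks for less than strong-EHI. The kernel of an induced representation depends only on the kernel of the inducing one, so we are free to replace $\pi\rtimes U$ by any other irreducible representation with the same kernel, and we may hope to find one whose restriction to $A$ is homogeneous. The hope is justified for abelian stability groups and fails in general.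

\subsection*{Results}
For a group $K$, the wreath product $K\wr\mathbb Z$ is the semidirect product $(\bigoplus_{\mathbb Z}K)\rtimes\mathbb Z$ for the shift action. An AF algebra is the closure of an increasing sequence of finite-dimensional $C^*$-subalgebras; it is separable.

\begin{theorem}\label{thm:counter}
There are a unital AF algebra $A$, an action of the discrete group $G=(\mathbb Z_2\times\mathbb Z_2)\wr\mathbb Z$ on $A$, an ideal $P\in\operatorname{Prim}A$ with $G_P\cong\mathbb Z_2\wr\mathbb Z$, and an irreducible representation $\pi\rtimes U$ of $A\rtimes G_P$ with $\ker\pi=P$, such that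
\[
\ker\operatorname{Ind}_{G_P}^G(\pi\rtimes U)=J_+\cap J_-
\]
for two primitive ideals $J_+$ and $J_-$, neither of which contains the other. In particular this kernel is not prime, hence not primitive, and the conjecture is false.
\end{theorem}

The group $G$ in Theorem~\ref{thm:counter} is countable, generated by three elements, and metabelian (an extension of $\mathbb Z$ by an abelian group), hence amenable. Replacing one factor $\mathbb Z_2$ by a larger group makes the failure worse.

\begin{theorem}\label{thm:worse}
Let $T\neq1$ be a countable abelian group. There are a unital AF algebra $A$, an action of the discrete group $G=(\mathbb Z_2\times T)\wr\mathbb Z$ on $A$, an ideal $P\in\operatorname{Prim}A$ with $G_P\cong\mathbb Z_2\wr\mathbb Z$, and an irreducible representation $\pi\rtimes U$ of $A\rtimes G_P$ with $\ker\pi=P$, such that the ideal $\ker\operatorname{Ind}_{G_P}^G(\pi\rtimes U)$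
\begin{itemize}
\item[(a)] is not a finite intersection of primitive ideals, if $T$ is infinite;
\item[(b)] is not an intersection of fewer than $|T|$ primitive ideals, and is an irredundant intersection of exactly $|T|$ primitive ideals, if $T$ is finite.
\end{itemize}
\end{theorem}

Here \emph{irredundant} means that omitting any one of the ideals changes the intersection. The last theorem describes situations in which the conclusion of the conjecture does hold. We make no claim of novelty for its part (a).

\begin{theorem}\label{thm:positive}
Let $(A,G,\alpha)$ be a separable dynamical system with $G$ discrete, let $P\in\operatorname{Prim}A$ and $\Gamma=G_P$. Let $\pi\rtimes U$ be an irreducible representation of $A\rtimes\Gamma$ with $\ker\pi=P$, and put $J=\ker(\pi\rtimes U)$.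
\begin{itemize}
\item[(a)] If $\pi$ is homogeneous with kernel $P$, then $\operatorname{Ind}_\Gamma^G(\pi\rtimes U)$ is irreducible.
\item[(b)] If $J=\ker(\rho\rtimes V)$ for some representation $\rho\rtimes V$ of $A\rtimes\Gamma$, not necessarily irreducible, with $\rho$ homogeneous with kernel $P$, then $\ker\operatorname{Ind}_\Gamma^G(\pi\rtimes U)$ is primitive.
\item[(c)] If $\Gamma$ is abelian, the hypothesis of \textup{(b)} holds.
\item[(d)] If $\Gamma$ is finite, the hypothesis of \textup{(a)} holds.
\end{itemize}
Consequently, a separable system with $G$ discrete, each of whose stability groups is abelian or finite, satisfies EHI.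
\end{theorem}

Thus abelian or finite stability groups suffice for EHI, while metabelian ones do not. We do not determine exactly which non-abelian stability groups force EHI.

Section~\ref{sec:induction} describes induction for discrete groups and proves Theorem~\ref{thm:positive}(a). Section~\ref{sec:onesite} shows the mechanism of the counterexample on an action of $\mathbb Z_2$. Sections~\ref{sec:system} and~\ref{sec:kernel} prove Theorems~\ref{thm:counter} and~\ref{thm:worse} with a single construction, and Section~\ref{sec:positive} proves the rest of Theorem~\ref{thm:positive}. Section~\ref{sec:lamps} compares the two sets of results.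

\section{Induced representations for discrete groups}\label{sec:induction}

\subsection*{Conventions}
From now on all groups $G$, $\Gamma$, $T$ are discrete and carry counting measure, so $\Delta=1$, and a system is separable when $A$ is separable and $G$ is countable. Representations are nondegenerate $*$-representations, inner products on Hilbert spaces are linear in the first variable, ideals are closed and two-sided, and a subrepresentation is the restriction to a closed invariant subspace. We write $u_g$ for the canonical unitary of $g\in G$ in the multiplier algebra $M(A\rtimes G)$; it lies in $A\rtimes G$ if $A$ is unital. Thus $A$ is a subalgebra of $A\rtimes G$, a function $f\in C_c(G,A)$ is the finite sum $\sum_r f(r)u_r$, and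
\[
u_gau_g^*=\alpha_g(a),\qquad(\pi\rtimes U)(au_g)=\pi(a)U(g),\qquad \ker(\pi\rtimes U)\cap A=\ker\pi .
\]
For any representation $\sigma$ of $A$ we have $g\cdot\ker\sigma=\ker(\sigma\circ\alpha_g^{-1})$.

\subsection*{Prime ideals and intertwiners}
A proper ideal $J$ of a $C^*$-algebra $D$ is \emph{prime} if $I_1I_2\subset J$ implies $I_1\subset J$ or $I_2\subset J$, for ideals $I_1,I_2$.

\begin{lemma}\label{lem:prime}
Let $J$ be a primitive ideal of $D$. If $x,y\in D$ and $xDy\subset J$, then $x\in J$ or $y\in J$. Hence $J$ is prime, and if $I_1\cap\dots\cap I_m\subset J$ for ideals $I_i$, then $I_i\subset J$ for some $i$.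
\end{lemma}

\begin{proof}
Let $J=\ker\rho$ with $\rho$ irreducible. If $y\notin J$, pick $\xi$ with $\rho(y)\xi\ne0$. Then $\rho(D)\rho(y)\xi$ is dense and is annihilated by $\rho(x)$, so $x\in J$. If $I_1I_2\subset J$ and $y\in I_2\setminus J$, then $xDy\subset J$ for all $x\in I_1$, so $I_1\subset J$. The last claim follows by induction from $I_1(I_2\cap\dots\cap I_m)\subset I_1\cap\dots\cap I_m$.
\end{proof}

We use the following textbook fact. If $W\neq0$ is a bounded intertwiner from a representation $\rho_1$ to a representation $\rho_2$, then the partial isometry in the polar decomposition of $W$ is again an intertwiner, and it is a unitary equivalence between the nonzero subrepresentations of $\rho_1$ on $(\ker W)^\perp$ and of $\rho_2$ on the closure of the range of $W$. In particular, there is no nonzero intertwiner between homogeneous representations with different kernels. All irreducibility proofs below rest on the next lemma; note that irreducible representations are homogeneous.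

\begin{lemma}\label{lem:irr}
Let $\rho\rtimes V$ be a representation of $A\rtimes G$ on $\mathcal H=\bigoplus_{i\in I}\mathcal H_i$, where each $\mathcal H_i$ is $\rho(A)$-invariant, and fix $o\in I$. Assume that
\begin{itemize}
\item[(1)] the representations $\rho|_{\mathcal H_i}$ are homogeneous with pairwise distinct kernels;
\item[(2)] for each $i$ there is $g_i\in G$ with $V(g_i)\mathcal H_o=\mathcal H_i$;
\item[(3)] for some subgroup $\Gamma\le G$, possibly trivial, $\mathcal H_o$ is $V(\Gamma)$-invariant and the resulting representation of $A\rtimes\Gamma$ on $\mathcal H_o$ is irreducible.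
\end{itemize}
Then $\rho\rtimes V$ is irreducible.
\end{lemma}

\begin{proof}
Let $X$ commute with $\rho(A)$ and $V(G)$. The block of $X$ from $\mathcal H_{i}$ to $\mathcal H_{i'}$ intertwines $\rho|_{\mathcal H_i}$ and $\rho|_{\mathcal H_{i'}}$, so it vanishes for $i\ne i'$ by (1). By (3), $X$ is a scalar $c$ on $\mathcal H_o$. For $\xi\in\mathcal H_o$ we get $XV(g_i)\xi=V(g_i)X\xi=cV(g_i)\xi$, so $X=c1$ by (2).
\end{proof}

\subsection*{Induction}
Let $\Gamma\le G$. Green's module $X_\Gamma^G$ is the completion of $C_c(G,A)$ for the $A\rtimes\Gamma$-valued inner product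
\[
\langle f_2,f_1\rangle(s)=\sum_{r\in G}\alpha_r^{-1}\bigl(f_2(r)^*f_1(rs)\bigr)=(f_2^**f_1)(s),\qquad s\in\Gamma ,
\]
and $A\rtimes G$ acts on it by the extension of left convolution. If $L$ is a representation of $A\rtimes\Gamma$ on $\mathcal K$, then $\operatorname{Ind}_\Gamma^GL$ acts on the Hilbert space obtained from $X_\Gamma^G\otimes\mathcal K$ and the form
\[
\langle f_1\otimes v,f_2\otimes w\rangle=\bigl\langle L(\langle f_2,f_1\rangle)v,w\bigr\rangle ,
\]
by $\operatorname{Ind}_\Gamma^GL(x)(f\otimes v)=xf\otimes v$. Thus $\operatorname{Ind}_\Gamma^GL(x)=0$ if and only if $\langle f_2,xf_1\rangle\in\ker L$ for all $f_1,f_2\in C_c(G,A)$, which gives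
\begin{equation}\label{eq:kernelonly}
\ker L=\ker L'\quad\Longrightarrow\quad\ker\operatorname{Ind}_\Gamma^GL=\ker\operatorname{Ind}_\Gamma^GL'.
\end{equation}
For computations we use a concrete model.

\begin{lemma}\label{lem:model}
Let $L=\pi\rtimes U$ be a representation of $A\rtimes\Gamma$ on $\mathcal K$. Let $\mathcal H$ be the Hilbert space of functions $\xi:G\to\mathcal K$ with $\xi(gs)=U(s)^{-1}\xi(g)$ for $s\in\Gamma$ and $\sum_{g\Gamma\in G/\Gamma}\|\xi(g)\|^2<\infty$, and put
\[
(R_A(a)\xi)(g)=\pi(\alpha_g^{-1}(a))\xi(g),\qquad (V(r)\xi)(g)=\xi(r^{-1}g).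
\]
Then $(R_A,V)$ is covariant and $R=R_A\rtimes V$ is equivalent to $\operatorname{Ind}_\Gamma^GL$. If $\mathcal H_{g\Gamma}$ denotes the space of functions supported in $g\Gamma$, then $\mathcal H=\bigoplus_{g\Gamma}\mathcal H_{g\Gamma}$, $\mathcal H_{g\Gamma}=V(g)\mathcal H_\Gamma$, the restriction of $R_A$ to $\mathcal H_{g\Gamma}$ is equivalent to $\pi\circ\alpha_g^{-1}$, and the representation of $A\rtimes\Gamma$ on $\mathcal H_\Gamma$ is equivalent to $L$.
\end{lemma}

\begin{proof}
The operator $R_A(a)$ preserves $\mathcal H$ because $\pi(\alpha_{gs}^{-1}(a))U(s)^{-1}=U(s)^{-1}\pi(\alpha_g^{-1}(a))$ for $s\in\Gamma$. Covariance is the identity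
\[
(V(r)R_A(a)V(r)^{-1}\xi)(g)=\pi\bigl(\alpha_{r^{-1}g}^{-1}(a)\bigr)\xi(g)=\pi\bigl(\alpha_g^{-1}(\alpha_r(a))\bigr)\xi(g).
\]
Evaluation at $g$ is a unitary $\mathcal H_{g\Gamma}\to\mathcal K$ that carries $R_A$ to $\pi\circ\alpha_g^{-1}$. For $g=1$ it carries $V(s)$ to $U(s)$, since $(V(s)\xi)(1)=\xi(s^{-1})=U(s)\xi(1)$ for $s\in\Gamma$. Use it to identify $\mathcal K$ with $\mathcal H_\Gamma$, and map $f\otimes v\mapsto R(f)v$. For $f_1,f_2\in C_c(G,A)$ and $v,w\in\mathcal K$,
\[
\langle R(f_1)v,R(f_2)w\rangle=\sum_{r\in G}\bigl\langle R_A\bigl((f_2^**f_1)(r)\bigr)V(r)v,w\bigr\rangle .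
\]
If $r\notin\Gamma$, the vector $R_A(\cdot)V(r)v$ lies in $\mathcal H_{r\Gamma}$, which is orthogonal to $w$. The terms with $r\in\Gamma$ add up to $\langle L(\langle f_2,f_1\rangle)v,w\rangle$. So the map is isometric, and it intertwines the left actions of $C_c(G,A)$. Its range contains $R(au_g)\mathcal K=V(g)R_A(\alpha_g^{-1}(a))\mathcal K$ for all $a$ and $g$, and these sets span a dense subspace because $\pi$ is nondegenerate.
\end{proof}

In our examples $G=N\rtimes\Gamma$ for a normal subgroup $N$, which is then a set of representatives of $G/\Gamma$. Let $(\epsilon_\nu)_{\nu\in N}$ be the standard basis of $\ell^2(N)$ and identify $\xi\in\mathcal H$ with $\sum_\nu\epsilon_\nu\otimes\xi(\nu)\in\ell^2(N)\otimes\mathcal K$. Since $(V(s)\xi)(s\nu s^{-1})=\xi(\nu s^{-1})=U(s)\xi(\nu)$ for $s\in\Gamma$, the model becomes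
\begin{equation}\label{eq:semidirect}
\begin{aligned}
R_A(a)(\epsilon_\nu\otimes v)&=\epsilon_\nu\otimes\pi(\alpha_\nu^{-1}(a))v &&(a\in A),\\
V(\mu)(\epsilon_\nu\otimes v)&=\epsilon_{\mu\nu}\otimes v &&(\mu\in N),\\
V(s)(\epsilon_\nu\otimes v)&=\epsilon_{s\nu s^{-1}}\otimes U(s)v &&(s\in\Gamma).
\end{aligned}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
Apply Lemma~\ref{lem:irr} to the decomposition $\mathcal H=\bigoplus_{g\Gamma}\mathcal H_{g\Gamma}$ of Lemma~\ref{lem:model}. The representation $\pi\circ\alpha_g^{-1}$ has the same invariant subspaces as $\pi$, so it is homogeneous with kernel $g\cdot P$. These kernels are distinct for distinct cosets because $\Gamma=G_P$. Conditions (2) and (3) are part of Lemma~\ref{lem:model}.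
\end{proof}

Separability played no role in this proof.

\section{One site}\label{sec:onesite}

A counterexample needs a representation $\pi$ with kernel $P$ that has subrepresentations with larger kernels. Such subrepresentations are harmful when the larger kernel is fixed by group elements that do not fix $P$. The smallest system in which this can be seen is the following.

Let $\mathcal Y=\ell^2(\mathbb N)$, let $\mathbb K$ be the algebra of compact operators on $\mathcal Y$, and let
\[
C=\{(x+\lambda1,\;y+\lambda1):x,y\in\mathbb K,\ \lambda\in\mathbb C\}\subset B(\mathcal Y)\oplus B(\mathcal Y).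
\]
It has the two coordinate representations $\kappa_+$ and $\kappa_-$ on $\mathcal Y$, with kernels $0\oplus\mathbb K$ and $\mathbb K\oplus0$, and the character $\kappa_\infty(x+\lambda1,y+\lambda1)=\lambda$, with kernel $\mathbb K\oplus\mathbb K$. Let $G_0=\{1,t\}$ act on $C$ by the flip $\tau$ of the two coordinates. Then $\kappa_\pm\circ\tau=\kappa_\mp$ and $\kappa_\infty\circ\tau=\kappa_\infty$. So $P_0=\ker\kappa_+$ has trivial stability group, whereas the larger primitive ideal $\ker\kappa_\infty$ is fixed by all of $G_0$.

Induce a representation $\kappa$ of $C$ on $\mathcal K$ from the trivial group, the stability group of $P_0$. By \eqref{eq:semidirect} we obtain $R_A=\kappa\oplus(\kappa\circ\tau)$ on $\mathcal K\oplus\mathcal K$, and $V(t)$ interchanges the summands. For $\kappa=\kappa_+$ the result is irreducible: the commutant of $R_A(C)\supset\mathbb K\oplus\mathbb K$ consists of the operators $c_11\oplus c_21$, and $V(t)$ forces $c_1=c_2$. For $\kappa=\kappa_\infty$ we obtain, on $\mathbb C^2$,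
\[
R_A(c)=\kappa_\infty(c)\begin{pmatrix}1&0\\0&1\end{pmatrix},\qquad V(t)=\begin{pmatrix}0&1\\1&0\end{pmatrix}.
\]
On the eigenvectors $(1,\pm1)$ of $V(t)$ this splits into the two characters $R_\pm(c+c'u_t)=\kappa_\infty(c)\pm\kappa_\infty(c')$ of $C\rtimes G_0$. We have $1-u_t\in\ker R_+\setminus\ker R_-$ and $1+u_t\in\ker R_-\setminus\ker R_+$. So the induced kernel $\ker R_+\cap\ker R_-$ contains the product of two ideals, neither of which it contains; it is not prime.

This is not yet a counterexample, since $\ker\kappa_\infty\ne P_0$. What we need is an irreducible representation $\pi\rtimes U$ of $A\rtimes G_P$ in which $\pi$ has kernel $P$ and is nevertheless a sum of pieces that behave like $\kappa_\infty$. Three problems arise, and each dictates one ingredient of the construction.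

\emph{The kernels of the pieces must intersect in $P$.} By Lemma~\ref{lem:prime}, finitely many ideals strictly containing $P$ cannot intersect in $P$, so we need infinitely many pieces. We take $A=\bigotimes_{n\in\mathbb Z}C$, let $P$ be the kernel of $\bigotimes_n\kappa_+$, and let the $j$th piece be the product representation with $\kappa_\infty$ at site $j$ and $\kappa_+$ elsewhere. An element of $A$ that depends on finitely many sites does not see a defect at a distant site $j$.

\emph{The pieces must form an irreducible representation of $A\rtimes G_P$.} The shift fixes $P$ and permutes the pieces transitively.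

\emph{The splitting must be visible in the crossed product.} The excess symmetry of the $j$th piece is the flip at site $j$, which varies with $j$. Assembling these flips gives an operator in the commutant of the induced representation, but no longer a single group element, and a reducible representation may well have a primitive kernel. To recover elements like $1\mp u_t$, we must cut down to one piece by an element of the crossed product. We therefore adjoin to the group commuting involutions $h_j$ (the lamps) that act trivially on $A$ and are represented so that the $j$th piece is the $(-1)$-eigenspace of $h_j$. Remark~\ref{rem:nolamps} shows that without the lamps the induced kernel is primitive.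

\section{The system and the inducing representation}\label{sec:system}

Fix a countable abelian group $T\ne1$, written multiplicatively. For Theorem~\ref{thm:counter} take $T=\{1,t\}\cong\mathbb Z_2$; the algebra $C$ below is then the one of Section~\ref{sec:onesite}, with $\kappa_1=\kappa_+$ and $\kappa_t=\kappa_-$.

\subsection*{The algebra at one site}
Let
\[
C=c_0(T,\mathbb K)+\mathbb C1\subset\ell^\infty(T,B(\mathcal Y)),\qquad T^+=T\sqcup\{\infty\}.
\]
For $r\in T$ let $\kappa_r(c)=c(r)$, a representation on $\mathcal Y_r=\mathcal Y$. Since $\mathcal Y$ is infinite dimensional, $1\notin\mathbb K$, and there is a character $\beta:\mathbb K+\mathbb C1\to\mathbb C$ with $\beta(x+\lambda1)=\lambda$. Define $\kappa_\infty(k+\lambda1)=\lambda$ for $k\in c_0(T,\mathbb K)$, a representation on $\mathcal Y_\infty=\mathbb C$. Then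
\begin{equation}\label{eq:factor}
\kappa_\infty=\beta\circ\kappa_r\qquad(r\in T).
\end{equation}
For $x\in\mathbb K$ and $r\in T$ let $x1_{\{r\}}\in C$ be the function with value $x$ at $r$ and $0$ elsewhere. If $x\neq0$, it is killed by every $\kappa_{r'}$ with $r'\in T^+\setminus\{r\}$, but not by $\kappa_r$. Of two distinct points of $T^+$ at least one lies in $T$, so the kernels of the $\kappa_r$, $r\in T^+$, are pairwise distinct.

The group $T$ acts on $C$ by $\tau_t(c)(r)=c(t^{-1}r)$, and on $T^+$ by multiplication on $T$ and $t\infty=\infty$. With this convention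
\begin{equation}\label{eq:tau}
\kappa_r\circ\tau_t^{-1}=\kappa_{tr}\qquad(r\in T^+,\ t\in T).
\end{equation}

\subsection*{The algebra $A$}
For finite $F\subset\mathbb Z$ let $A_F=\bigotimes_{n\in F}C$ be the minimal tensor product, embedded in $A_{F'}$ for $F\subset F'$ by $x\mapsto x\otimes1$. Let $A=\bigotimes_{n\in\mathbb Z}C$ be the completion of $\bigcup_FA_F$, and write $c^{(n)}$ for $c\in C$ placed at site $n$. The elements $c^{(n)}$ generate $A$. The algebra $A$ is unital and AF. Indeed, write $T$ as an increasing union of finite sets $T_m$, let $E_m$ be the projection onto the span of the first $m$ basis vectors of $\mathcal Y$, and let $C_m$ be the span of $1$ and the functions supported in $T_m$ with values in $E_m\mathbb KE_m$. The $C_m$ are finite dimensional and increase to a dense subalgebra of $C$, so the algebras $\bigotimes_{|n|\le m}C_m$ do the same in $A$.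

\subsection*{The group and the action}
Let $\Lambda=\bigoplus_{\mathbb Z}\mathbb Z_2$ with generators $h_n$, and let $N=\bigoplus_{\mathbb Z}T$ with elements $\nu=(\nu_n)_{n\in\mathbb Z}$. For $t\in T$ let $t^{(j)}\in N$ be $t$ placed at site $j$, and let $T^{(j)}=\{t^{(j)}:t\in T\}$. Put
\[
G=(\Lambda\times N)\rtimes\langle z\rangle\cong(\mathbb Z_2\times T)\wr\mathbb Z,\qquad zh_nz^{-1}=h_{n+1},\quad zt^{(n)}z^{-1}=t^{(n+1)},
\]
with $z$ of infinite order, so that $(z\nu z^{-1})_n=\nu_{n-1}$. Every element of $G$ is uniquely of the form $h\nu z^k$. With
\[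
\Gamma=\Lambda\rtimes\langle z\rangle\cong\mathbb Z_2\wr\mathbb Z
\]
we have $G=N\rtimes\Gamma$. Let $\alpha_\nu=\bigotimes_n\tau_{\nu_n}$ for $\nu\in N$, and let $\alpha_z$ be the shift $c^{(n)}\mapsto c^{(n+1)}$. Then
\[
\alpha_z\alpha_\nu\alpha_z^{-1}(c^{(n)})=\tau_{\nu_{n-1}}(c)^{(n)}=\alpha_{z\nu z^{-1}}(c^{(n)}),
\]
so we have an action of $N\rtimes\langle z\rangle=G/\Lambda$, which we view as an action of $G$ with $\alpha_h=\mathrm{id}$ for $h\in\Lambda$. The system $(A,G,\alpha)$ is separable.

\subsection*{Product representations}
A \emph{label} is a function $\omega:\mathbb Z\to T^+$. Fix a unit vector $y_0\in\mathcal Y$ as reference vector in $\mathcal Y_r$ for $r\in T$, and take $1$ as reference vector in $\mathcal Y_\infty=\mathbb C$. Let $\mathcal H_\omega$ be the infinite tensor product of the spaces $\mathcal Y_{\omega(n)}$: the completion of the union of the spaces $\mathcal H_{\omega,F}=\bigotimes_{n\in F}\mathcal Y_{\omega(n)}$, embedded in one another by tensoring with reference vectors. Let $\Omega$ be the tensor product of all reference vectors. The space $\mathcal H_\omega$ depends only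 on the set $\omega^{-1}(\infty)$. For each finite $F$ it factors as $\mathcal H_{\omega,F}\otimes\mathcal H'$, and the representations $(\bigotimes_{n\in F}\kappa_{\omega(n)})\otimes1$ of the $A_F$ are compatible because the $\kappa_r$ are unital. They define a representation $\sigma_\omega$ of $A$ on $\mathcal H_\omega$. Put $P_\omega=\ker\sigma_\omega$. For $g=h\nu z^k\in G$ define the label $g\omega$ by $(g\omega)(n)=\nu_n\,\omega(n-k)$.

\begin{lemma}\label{lem:product}
Let $\omega,\omega'$ be labels.
\begin{itemize}
\item[(i)] For $x\in A_F$ we have $\|\sigma_\omega(x)\|=\|(\bigotimes_{n\in F}\kappa_{\omega(n)})(x)\|$.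
\item[(ii)] If $\omega\ne\omega'$, then $P_\omega\ne P_{\omega'}$.
\item[(iii)] The representation $\sigma_\omega$ is irreducible.
\item[(iv)] For $\nu\in N$ we have $\mathcal H_{\nu\omega}=\mathcal H_\omega$ and $\sigma_{\nu\omega}=\sigma_\omega\circ\alpha_\nu^{-1}$. The unitary $w_\omega:\mathcal H_\omega\to\mathcal H_{z\omega}$ that moves the tensor factor at site $n$ to site $n+1$ satisfies $\sigma_{z\omega}(\alpha_z(x))w_\omega=w_\omega\sigma_\omega(x)$. Hence $g\cdot P_\omega=P_{g\omega}$ for all $g\in G$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (i) holds by construction. It shows that $c^{(n)}\in P_\omega$ if and only if $c\in\ker\kappa_{\omega(n)}$, and (ii) follows because the kernels of the $\kappa_r$ are distinct.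

(iii) For $y\in\mathcal Y$ let $k_y\in\mathbb K$ be the operator $\zeta\mapsto\langle\zeta,y_0\rangle y$. Let $F$ be finite and $F'=\{n\in F:\omega(n)\ne\infty\}$. Given vectors $y_n\in\mathcal Y$ for $n\in F'$, the element $\prod_{n\in F'}(k_{y_n}1_{\{\omega(n)\}})^{(n)}$ of $A_F$ is represented by $\bigotimes_{n\in F'}k_{y_n}\otimes1$ and sends $\Omega$ to the elementary tensor $\bigotimes_{n\in F'}y_n\in\mathcal H_{\omega,F}$. So $\Omega$ is cyclic. Taking all $y_n=y_0$ gives a projection $Q_F\in\sigma_\omega(A)$ with $Q_F\xi=\langle\xi,\Omega\rangle\Omega$ for $\xi\in\mathcal H_{\omega,F}$. Hence $Q_F$ converges strongly, as $F$ increases to $\mathbb Z$, to the projection onto $\mathbb C\Omega$. An operator $X$ in the commutant of $\sigma_\omega(A)$ commutes with this projection, so $X\Omega=c\Omega$ for a scalar $c$. Then $X\sigma_\omega(a)\Omega=c\,\sigma_\omega(a)\Omega$ for all $a\in A$, and $X=c1$.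

(iv) It suffices to check both identities on the generators $c^{(n)}$. The first is \eqref{eq:tau} at site $n$, and the second holds because $(z\omega)(n+1)=\omega(n)$. They give $\nu\cdot P_\omega=P_{\nu\omega}$ and $z\cdot P_\omega=P_{z\omega}$, and $h\cdot P_\omega=P_\omega$ since $\alpha_h=\mathrm{id}$. Apply these to the factors of $g=h\nu z^k$ in turn.
\end{proof}

By (ii) and (iv), $(g,\omega)\mapsto g\omega$ is an action of $G$ on the labels, and the stability group of $P_\omega$ is the stabilizer of $\omega$.

\subsection*{The ideal $P$ and the representation $\pi\rtimes U$}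
Let $\omega_*$ be the constant label $1\in T$, and let $\delta_j$ be the label with a defect at $j$:
\[
\omega_*=(\dots,1,1,1,1,1,\dots),\qquad \delta_j=(\dots,1,1,\infty,1,1,\dots)\quad(\infty\text{ at site }j).
\]
Put $P=P_{\omega_*}\in\operatorname{Prim}A$. Note that
\begin{equation}\label{eq:defect}
z\delta_j=\delta_{j+1},\qquad t^{(j)}\delta_j=\delta_j\quad(t\in T).
\end{equation}
The second identity is the excess symmetry of the $j$th piece. Let $\mathcal K_j=\mathcal H_{\delta_j}$, let $w_j=w_{\delta_j}:\mathcal K_j\to\mathcal K_{j+1}$, and let $\chi_j:\Lambda\to\{\pm1\}$ be the character with $\chi_j(h_j)=-1$ and $\chi_j(h_n)=1$ for $n\ne j$. On $\mathcal K=\bigoplus_{j\in\mathbb Z}\mathcal K_j$ define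
\[
\pi=\bigoplus_j\sigma_{\delta_j},\qquad U(h)|_{\mathcal K_j}=\chi_j(h)1\quad(h\in\Lambda),\qquad U(z)|_{\mathcal K_j}=w_j .
\]
The operator $U(z)U(h_n)U(z)^*$ acts on $\mathcal K_{j+1}$ as the scalar $\chi_j(h_n)=\chi_{j+1}(h_{n+1})$, so it equals $U(h_{n+1})$, and $U$ is a unitary representation of $\Gamma$. The pair $(\pi,U)$ is covariant: for $z$ this is Lemma~\ref{lem:product}(iv), and $U(h)$ commutes with $\pi(A)$ because it is scalar on each $\mathcal K_j$.

\begin{proposition}\label{prop:inducing}
We have $G_P=\Gamma$, the representation $\pi\rtimes U$ of $A\rtimes\Gamma$ is irreducible, and $\ker\pi=P$. Moreover $P_{\delta_j}\supsetneq P$ for every $j$.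
\end{proposition}

\begin{proof}
For $g=h\nu z^k$ we have $(g\omega_*)(n)=\nu_n$, so $g\omega_*=\omega_*$ if and only if $\nu=1$, that is, $g\in\Gamma$.

The $\sigma_{\delta_j}$ are irreducible with distinct kernels, and $U(z^j)\mathcal K_0=\mathcal K_j$. So $\pi\rtimes U$ is irreducible by Lemma~\ref{lem:irr}, with the trivial subgroup in condition (3).

Let $x\in A_F$. If $j\notin F$, then $\delta_j$ and $\omega_*$ agree on $F$, so $\|\sigma_{\delta_j}(x)\|=\|\sigma_{\omega_*}(x)\|$ by Lemma~\ref{lem:product}(i). If $j\in F$, then by \eqref{eq:factor} the representation $\bigotimes_{n\in F}\kappa_{\delta_j(n)}$ is the composition of $\bigotimes_{n\in F}\kappa_1:A_F\to\bigotimes_{n\in F}(\mathbb K+\mathbb C1)$ with the $*$-homomorphism that is $\beta$ at site $j$ and the identity at the other sites. As $*$-homomorphisms are contractive, $\|\sigma_{\delta_j}(x)\|\le\|\sigma_{\omega_*}(x)\|$. Since $F$ is finite, some $j$ lies outside $F$, and therefore $\|\pi(x)\|=\sup_j\|\sigma_{\delta_j}(x)\|=\|\sigma_{\omega_*}(x)\|$. By density, $\|\pi(x)\|=\|\sigma_{\omega_*}(x)\|$ for all $x\in A$, so $\ker\pi=P$. Finally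 $P=\ker\pi\subset P_{\delta_j}$, and the inclusion is strict by Lemma~\ref{lem:product}(ii).
\end{proof}

\section{The kernel of the induced representation}\label{sec:kernel}

Let $R=R_A\rtimes V=\operatorname{Ind}_\Gamma^G(\pi\rtimes U)$, realized on $\mathcal H=\ell^2(N)\otimes\mathcal K$ as in \eqref{eq:semidirect}. Using Lemma~\ref{lem:product}(iv) and the fact that $\Lambda$ commutes with $N$, we have for $\nu,\mu\in N$, $h\in\Lambda$ and $\xi\in\mathcal K_j$
\begin{equation}\label{eq:R}
\begin{aligned}
R_A(a)(\epsilon_\nu\otimes\xi)&=\epsilon_\nu\otimes\sigma_{\nu\delta_j}(a)\xi, &\qquad V(\mu)(\epsilon_\nu\otimes\xi)&=\epsilon_{\mu\nu}\otimes\xi,\\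
V(h)(\epsilon_\nu\otimes\xi)&=\chi_j(h)\,\epsilon_\nu\otimes\xi, & V(z)(\epsilon_\nu\otimes\xi)&=\epsilon_{z\nu z^{-1}}\otimes w_j\xi.
\end{aligned}
\end{equation}
By \eqref{eq:defect}, the algebra $A$ acts in the same way on $\epsilon_\nu\otimes\mathcal K_j$ and on $\epsilon_{\nu t^{(j)}}\otimes\mathcal K_j$. This suggests defining, for $t\in T$, a unitary $S_t$ on $\mathcal H$ by
\[
S_t(\epsilon_\nu\otimes\xi)=\epsilon_{\nu t^{(j)}}\otimes\xi\qquad(\xi\in\mathcal K_j).
\]
Let also
\[
p=\tfrac12(1-u_{h_0})\in A\rtimes G .
\]

\begin{lemma}\label{lem:S}
The map $t\mapsto S_t$ is a unitary representation of $T$ in the commutant of $R$. The operator $R(p)$ is the projection onto $\ell^2(N)\otimes\mathcal K_0$, and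
\begin{equation}\label{eq:key}
R(p\,u_{t^{(0)}})=R(p)S_t\qquad(t\in T).
\end{equation}
\end{lemma}

\begin{proof}
Since $T$ is abelian, $S_tS_{t'}=S_{tt'}$. We compare with \eqref{eq:R} on a vector $\epsilon_\nu\otimes\xi$, $\xi\in\mathcal K_j$. The operator $S_t$ commutes with $R_A(a)$ because $\nu t^{(j)}\delta_j=\nu\delta_j$. It commutes with $V(h)$ because it does not change $j$, and with $V(\mu)$ because both products give $\epsilon_{\mu\nu t^{(j)}}\otimes\xi$. Finally $V(z)S_t$ and $S_tV(z)$ both give $\epsilon_{\nu'}\otimes w_j\xi$ with $\nu'=z\nu t^{(j)}z^{-1}=(z\nu z^{-1})t^{(j+1)}$.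

The operator $V(h_0)$ is $-1$ on $\ell^2(N)\otimes\mathcal K_0$ and $+1$ on $\ell^2(N)\otimes\mathcal K_j$ for $j\ne0$, which identifies $R(p)$. Both $V(t^{(0)})$ and $S_t$ preserve each $\ell^2(N)\otimes\mathcal K_j$, so both sides of \eqref{eq:key} vanish there for $j\ne0$. For $j=0$ they send $\epsilon_\nu\otimes\xi$ to $\epsilon_{t^{(0)}\nu}\otimes\xi$ and $\epsilon_{\nu t^{(0)}}\otimes\xi$, which agree because $T$ is abelian.
\end{proof}

Identity \eqref{eq:key} is the heart of the matter: after multiplication by $R(p)$, an operator from the commutant of $R$ becomes an operator from the image of $R$. It is the only place where the lamps are needed.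

For finite $T$ we can decompose $R$ completely. Let $\widehat T$ be the dual group, and for $\gamma\in\widehat T$ let $\mathcal H_\gamma=\{\xi\in\mathcal H:S_t\xi=\gamma(t)\xi\text{ for all }t\in T\}$. Then $\mathcal H=\bigoplus_\gamma\mathcal H_\gamma$, each $\mathcal H_\gamma$ is $R$-invariant, and with $R_\gamma=R|_{\mathcal H_\gamma}$ we have $\ker R=\bigcap_\gamma\ker R_\gamma$.

\begin{lemma}\label{lem:Rgamma}
If $T$ is finite, then $R_\gamma$ is irreducible for every $\gamma\in\widehat T$.
\end{lemma}

\begin{proof}
For $j\in\mathbb Z$ and a coset $\nu T^{(j)}$ let $\mathcal B(j,\nu)=\ell^2(\nu T^{(j)})\otimes\mathcal K_j$. These blocks are invariant under $S$, and $\mathcal H$ is their direct sum; so $\mathcal H_\gamma$ is the direct sum of the spaces $\mathcal B_\gamma(j,\nu)=\mathcal B(j,\nu)\cap\mathcal H_\gamma$. On $\mathcal B(j,\nu)$, $S$ acts by translation on the first factor, whose $\gamma$-eigenspace is spanned by $\eta=\sum_{s\in T}\overline{\gamma(s)}\,\epsilon_{\nu s^{(j)}}$, and $R_A=1\otimes\sigma_{\nu\delta_j}$. Hence $\mathcal B_\gamma(j,\nu)=\eta\otimes\mathcal K_j$, and $A$ acts on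 it by the irreducible representation $\sigma_{\nu\delta_j}$. The label $\nu\delta_j$ determines $j$, as the position of $\infty$, and $\nu_n$ for $n\ne j$, so it determines the block. By Lemma~\ref{lem:product}(ii), different blocks give different kernels. By \eqref{eq:R}, $V(z^j)\mathcal B(0,1)=\mathcal B(j,1)$ and $V(\nu)\mathcal B(j,1)=\mathcal B(j,\nu)$. As $V$ commutes with $S$, we get $V(\nu z^j)\mathcal B_\gamma(0,1)=\mathcal B_\gamma(j,\nu)$. Lemma~\ref{lem:irr} applies with the trivial subgroup in condition (3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]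
Take $T=\{1,t\}$ and the objects of Proposition~\ref{prop:inducing}. Write $S=S_t$, let $\mathcal H_\pm$ be the $(\pm1)$-eigenspaces of $S$, and put $R_\pm=R|_{\mathcal H_\pm}$ and $J_\pm=\ker R_\pm$. Then $\ker R=J_+\cap J_-$, and $J_\pm$ are primitive by Lemma~\ref{lem:Rgamma}. As in Section~\ref{sec:onesite}, but now cut down by $p$, let
\[
x_\pm=p\,(1\mp u_{t^{(0)}}).
\]
By \eqref{eq:key}, $R(x_\pm)=R(p)(1\mp S)$. This operator vanishes on $\mathcal H_\pm$ and equals $2R(p)$ on $\mathcal H_\mp$. For $0\ne\xi\in\mathcal K_0$ the nonzero vector $(\epsilon_1\mp\epsilon_{t^{(0)}})\otimes\xi$ lies in $\mathcal H_\mp$ and is fixed by $R(p)$. Hence $x_+\in J_+\setminus J_-$ and $x_-\in J_-\setminus J_+$. Now $J_+J_-\subset\ker R$, while neither $J_+$ nor $J_-$ is contained in $\ker R$. So $\ker R$ is not prime, and by Lemma~\ref{lem:prime} it is not primitive.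
\end{proof}

For general $T$, the elements $1\mp t$ of the group algebra of $\mathbb Z_2$ are replaced by many mutually orthogonal elements of $C^*(T)$, and a pigeonhole argument finishes the proof.

\begin{proof}[Proof of Theorem~\ref{thm:worse}]
Again take the objects of Proposition~\ref{prop:inducing}. Recall that $\widehat T$ is a compact Hausdorff group and that the Fourier transform identifies $C^*(T)$ with $C(\widehat T)$, the element $t$ becoming the function $\gamma\mapsto\gamma(t)$. It turns the regular representation of $T$ into the representation of $C(\widehat T)$ on $L^2(\widehat T)$ by multiplication, which is faithful. The homomorphisms $t\mapsto u_{t^{(0)}}$ and $t\mapsto S_t$ extend to $*$-homomorphisms $\phi\mapsto\phi(u)\in A\rtimes G$ and $\phi\mapsto\phi(S)\in R(A\rtimes G)'$ on $C(\widehat T)$. By linearity and continuity, \eqref{eq:key} gives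
\[
R(p\,\phi(u))=R(p)\phi(S)\qquad(\phi\in C(\widehat T)).
\]
On $R(p)\mathcal H=\ell^2(N)\otimes\mathcal K_0$, the representation $S$ is translation of $\ell^2(N)$ by the subgroup $T^{(0)}\cong T$, a multiple of the regular representation. Therefore $R(p)\phi(S)\ne0$ whenever $\phi\ne0$.

Let $m\ge1$ be an integer, with $m<|T|$ if $T$ is finite. Then $\widehat T$ has at least $m+1$ points: if $T$ is finite, $|\widehat T|=|T|$, and if $T$ is infinite, $C(\widehat T)\cong C^*(T)$ is infinite dimensional. Choose $m+1$ points with pairwise disjoint open neighborhoods. Urysohn's lemma gives nonzero $\phi_0,\dots,\phi_m\in C(\widehat T)$ with $\phi_i\phi_l=0$ for $i\ne l$. Put $x_i=p\,\phi_i(u)$, so that $R(x_i)\ne0$. For $d\in A\rtimes G$ and $i\ne l$, since $\phi_i(S)$ commutes with the image of $R$,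
\[
R(x_i\,d\,x_l)=R(p)\phi_i(S)R(d)R(p)\phi_l(S)=R(p)R(d)R(p)\,(\phi_i\phi_l)(S)=0 .
\]
Suppose $\ker R=J_1\cap\dots\cap J_m$ with each $J_r$ primitive. Each $J_r$ contains $x_i(A\rtimes G)x_l$ for all $i\ne l$, so by Lemma~\ref{lem:prime} at most one of $x_0,\dots,x_m$ lies outside $J_r$. The $m$ ideals thus exclude at most $m$ of the $m+1$ elements, and some $x_i$ lies in every $J_r$. Then $R(x_i)=0$, a contradiction. This proves (a) and the first half of (b).

If $T$ is finite, then $\ker R=\bigcap_{\gamma\in\widehat T}\ker R_\gamma$ with $\ker R_\gamma$ primitive by Lemma~\ref{lem:Rgamma}, and $|\widehat T|=|T|$. If one term could be omitted, $\ker R$ would be an intersection of fewer than $|T|$ primitive ideals. So the intersection is irredundant; in particular the $|T|$ ideals are distinct.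
\end{proof}

\section{When the induced kernel is primitive}\label{sec:positive}

Throughout this section $(A,G,\alpha)$, $P$, $\Gamma$, $\pi\rtimes U$ and $J$ are as in Theorem~\ref{thm:positive}, and $\pi\rtimes U$ acts on $\mathcal K$. We begin with (d), which is independent of the rest and does not use separability.

\subsection*{Finite stability groups}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(d)]
Let $M=\pi(A)'$. By covariance, $U(s)MU(s)^*=M$ for $s\in\Gamma$, and the elements of $M$ that commute with $U(\Gamma)$ are the scalars. Let $e_1,\dots,e_m\in M$ be nonzero, mutually orthogonal projections. Then $\sum_{s\in\Gamma}U(s)e_iU(s)^*=c_i1$ for a scalar $c_i$, and $c_i\ge1$ because the sum dominates $e_i$. Also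
\[
\sum_ic_i1=\sum_{s\in\Gamma}U(s)\Bigl(\sum_ie_i\Bigr)U(s)^*\le|\Gamma|\,1 ,
\]
so $m\le|\Gamma|$. In a family with $m$ as large as possible, the $e_i$ are minimal in $M$ and add up to $1$. Thus $\pi=\sigma_1\oplus\dots\oplus\sigma_m$ with $\sigma_i$ irreducible, and $P=\bigcap_i\ker\sigma_i$. By Lemma~\ref{lem:prime}, $\ker\sigma_i=P$ for some $i$.

Let $\mathcal K_P\ne0$ be the closed span of all subspaces on which $\pi$ restricts to an irreducible representation with kernel $P$. If $\mathcal K''$ is such a subspace, so is $U(s)\mathcal K''$, because $\pi(a)U(s)=U(s)\pi(\alpha_s^{-1}(a))$ and $s\cdot P=P$. So $\mathcal K_P$ is invariant under $\pi(A)$ and $U(\Gamma)$, and $\mathcal K_P=\mathcal K$. Now let $\mathcal K'\ne0$ be a closed $\pi(A)$-invariant subspace. The projection onto $\mathcal K'$ is nonzero on some $\mathcal K''$ as above, and it intertwines $\pi|_{\mathcal K''}$ with $\pi|_{\mathcal K'}$. Hence $\pi|_{\mathcal K'}$ contains a copy of $\pi|_{\mathcal K''}$, and $P\subset\ker\pi|_{\mathcal K'}\subset\ker\pi|_{\mathcal K''}=P$.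
\end{proof}

\subsection*{Homogeneity as a countable condition on states}
Put $B=A/P$ and $D=(A\rtimes\Gamma)/J$. Both are separable and have a faithful irreducible representation. Since $J\cap A=P$, we have $B\subset D$. The action of $\Gamma$ passes to $B$, and $D$ is the closed span of the sets $Bu_s$, $s\in\Gamma$. An approximate unit of $B$ is therefore one of $D$, so representations of $D$ are the same as representations $\rho\rtimes V$ of $A\rtimes\Gamma$ that vanish on $J$. For these, $\rho$ is homogeneous with kernel $P$ on $A$ exactly when it is homogeneous with kernel $0$ on $B$.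

Homogeneity quantifies over all subrepresentations and all nonzero ideals. For a Baire category argument we need countably many conditions, and separability provides them.

\begin{lemma}\label{lem:cofinal}
Let $B$ be a separable $C^*$-algebra with a faithful irreducible representation. There are nonzero ideals $I_1\supset I_2\supset\cdots$ of $B$ such that every nonzero ideal of $B$ contains some $I_n$.
\end{lemma}

\begin{proof}
Let $(b_k)$ be a dense sequence in the set of positive elements of norm one, and let $L_k\ne0$ be the ideal generated by $(b_k-\frac12)_+$. A nonzero ideal $I$ contains a positive element $b$ of norm one. If $\|b-b_k\|<\frac12$, then the image of $b_k$ in $B/I$ has norm less than $\frac12$, so $(b_k-\frac12)_+\in I$ and $L_k\subset I$. Put $I_n=L_1\cap\dots\cap L_n$. This is nonzero by Lemma~\ref{lem:prime}, because the zero ideal is primitive.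
\end{proof}

Fix such ideals $I_n$ of $B=A/P$, and for each $n$ a sequential approximate unit $(e^{(n)}_j)_j$ of $I_n$ consisting of positive contractions. For a representation $\rho$ of $B$ on $\mathcal H$, let $q_n$ be the projection onto the closed span of $\rho(I_n)\mathcal H$. Then $q_n\in\rho(B)'$, $q_1\ge q_2\ge\cdots$, and $\rho(I_n)$ annihilates $(1-q_n)\mathcal H$, since $I_n$ is self-adjoint. It follows that $\rho(e^{(n)}_j)\le q_n$ and $\rho(e^{(n)}_j)\to q_n$ strongly as $j\to\infty$.

\begin{lemma}\label{lem:star}
A representation $\rho$ of $B$ on $\mathcal H\ne0$ is homogeneous with kernel $0$ if and only if $q_n=1$ for every $n$.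
\end{lemma}

\begin{proof}
If $q_n\ne1$, then $(1-q_n)\mathcal H$ carries a nonzero subrepresentation whose kernel contains $I_n\ne0$. Conversely, if a nonzero subrepresentation on $\mathcal H'$ has nonzero kernel, this kernel contains some $I_n$. Then $\langle\zeta,\rho(b)\xi\rangle=\langle\rho(b^*)\zeta,\xi\rangle=0$ for $\zeta\in\mathcal H'$, $b\in I_n$, $\xi\in\mathcal H$, so $q_n\mathcal H'=0$ and $q_n\ne1$.
\end{proof}

The next lemma detects homogeneity on a single vector. The projections $q_n$ need not commute with $\Gamma$, as the ideals $I_n$ need not be invariant; but their infimum does, because the family $(I_n)$ is cofinal.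

\begin{lemma}\label{lem:state}
Let $\psi$ be a state of $D$ with $\sup_j\psi(e^{(n)}_j)=1$ for every $n$, and let $\rho\rtimes V$ be its GNS representation. Then $\rho$ is homogeneous with kernel $0$ on $B$.
\end{lemma}

\begin{proof}
Let $\xi$ be the cyclic unit vector. From $\langle q_n\xi,\xi\rangle\ge\psi(e^{(n)}_j)$ for all $j$ we get $q_n\xi=\xi$. Let $q=\inf_nq_n$, the strong limit of the $q_n$. Then $q\xi=\xi$ and $q\in\rho(B)'$. For $s\in\Gamma$, the projection $V(s)q_nV(s)^*$ has as range the closed span of $\rho(\alpha_s(I_n))\mathcal H$, and the nonzero ideal $\alpha_s(I_n)$ contains some $I_m$. So $V(s)q_nV(s)^*\ge q_m\ge q$ for every $n$, and hence $V(s)qV(s)^*\ge q$. The same inequality for $s^{-1}$ gives the reverse one, so $q$ commutes with $V(s)$. Thus $q$ commutes with the image of $D$ and fixes a cyclic vector, so $q=1$. Then all $q_n=1$, and Lemma~\ref{lem:star} applies.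
\end{proof}

\subsection*{From a homogeneous representation to an irreducible one}
In (b) we are given two faithful representations of $D$: one irreducible, and one whose restriction to $B$ is homogeneous. We want a single representation with all three properties. We obtain it as the GNS representation of a generic pure state. Let $P(D)$ be the set of pure states of $D$ with the weak* topology. We use two results.
\begin{itemize}
\item If $D$ is separable, then $P(D)$ is a Polish space \cite[4.3.2]{pedersen}; so a countable intersection of dense open subsets of $P(D)$ is nonempty.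
\item (Excision \cite[Prop.~2.2]{aap}.) Given $\varphi_0\in P(D)$, a finite set $\mathcal F\subset D$ and $\eta>0$, there is $a\ge0$ in $D$ with $\|a\|=1$ and $\|axa-\varphi_0(x)a^2\|<\eta$ for all $x\in\mathcal F$.
\end{itemize}
Excision says that every state of the form $\theta(a\,\cdot\,a)/\theta(a^2)$ with $\theta(a^2)$ near $1$ is close to $\varphi_0$, and leaves us free to choose $\theta$.

\begin{lemma}\label{lem:dense}
Let $\Phi$ be a faithful representation of a $C^*$-algebra $D$ and $(e_j)$ a sequence of positive contractions in $D$ with $\Phi(e_j)\to1$ strongly. For every $k\ge1$ the set $\mathcal O=\{\varphi\in P(D):\varphi(e_j)>1-\frac1k\text{ for some }j\}$ is open and dense in $P(D)$.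
\end{lemma}

\begin{proof}
The set $\mathcal O$ is a union of open sets. Let $\varphi_0\in P(D)$, $\mathcal F\subset D$ finite, $\eta>0$, and $0<\varepsilon<\min(\frac12,\frac1k)$. Choose $a$ by excision with $\|axa-\varphi_0(x)a^2\|<\eta/2$ for $x\in\mathcal F$. Then $\Phi(ae_ja)\to\Phi(a^2)$ strongly, and $\|\Phi(a^2)\|=1$ because $\Phi$ is faithful. The norm is lower semicontinuous for strong convergence, so $\|ae_ja\|>1-\varepsilon$ for some $j$. Let $\theta$ be a pure state with $\theta(ae_ja)=\|ae_ja\|$. Since $ae_ja\le a^2$,
\[
1\ge\theta(a^2)\ge\theta(ae_ja)>1-\varepsilon>\tfrac12 .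
\]
The state $\psi=\theta(a\,\cdot\,a)/\theta(a^2)$ is a vector state of the irreducible GNS representation of $\theta$, so it is pure. For $x\in\mathcal F$,
\[
|\psi(x)-\varphi_0(x)|=\frac{|\theta(axa-\varphi_0(x)a^2)|}{\theta(a^2)}<\eta ,
\]
and $\psi(e_j)\ge\theta(ae_ja)>1-\frac1k$. So $\mathcal O$ meets every neighborhood of $\varphi_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
By hypothesis $D$ has a faithful representation $\rho\rtimes V$ with $\rho$ homogeneous with kernel $0$ on $B$. By Lemma~\ref{lem:star}, $\rho(e^{(n)}_j)\to1$ strongly for each $n$, so by Lemma~\ref{lem:dense} the sets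
\[
\mathcal O_{n,k}=\{\varphi\in P(D):\varphi(e^{(n)}_j)>1-\tfrac1k\text{ for some }j\}
\]
are open and dense. To secure faithfulness, apply Lemma~\ref{lem:cofinal} to $D$ to get nonzero ideals $K_1\supset K_2\supset\cdots$ such that every nonzero ideal of $D$ contains some $K_m$, and let $(d^{(m)}_j)_j$ be a sequential approximate unit of $K_m$. In the faithful irreducible representation $\pi\rtimes U$ of $D$, the closed span of $(\pi\rtimes U)(K_m)\mathcal K$ is a nonzero invariant subspace, hence all of $\mathcal K$, so $(\pi\rtimes U)(d^{(m)}_j)\to1$ strongly. By Lemma~\ref{lem:dense} again, the sets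
\[
\mathcal V_m=\{\varphi\in P(D):\varphi(d^{(m)}_j)>\tfrac12\text{ for some }j\}
\]
are open and dense. Choose $\varphi$ in all $\mathcal O_{n,k}$ and all $\mathcal V_m$, and let $L=\rho_\varphi\rtimes U_\varphi$ be its GNS representation. It is irreducible because $\varphi$ is pure. It is faithful on $D$, because $\varphi$ vanishes on $\ker L$ but on no $K_m$, so that $\ker L$ contains no $K_m$. By Lemma~\ref{lem:state}, $\rho_\varphi$ is homogeneous with kernel $0$ on $B$.

Viewed on $A\rtimes\Gamma$, the representation $L$ is irreducible with kernel $J$, and $\rho_\varphi$ is homogeneous with kernel $P$. By part (a), $\operatorname{Ind}_\Gamma^GL$ is irreducible, and by \eqref{eq:kernelonly} its kernel is $\ker\operatorname{Ind}_\Gamma^G(\pi\rtimes U)$.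
\end{proof}

\subsection*{Abelian stability groups}
For any $\Gamma$ it is easy to find a representation of $D$ that is homogeneous on $B$; the difficulty is that it may fail to be faithful on $D$. For abelian $\Gamma$ the dual action compares ideals of $A\rtimes\Gamma$ that have the same intersection with $A$, and the compactness of the dual group rules out a proper inclusion.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(c)]
\emph{Step 1: a homogeneous representation with kernel $J_1\supset J$.} This step does not use that $\Gamma$ is abelian. Let $\sigma$ be a faithful irreducible representation of $B$ and $\xi_0$ a unit vector. The closed span of the range of $\sigma(I_n)$ is nonzero and invariant, so $\sigma(e^{(n)}_j)\to1$ strongly. Extend the state $\langle\sigma(\cdot)\xi_0,\xi_0\rangle$ of $B$ to a state $\psi$ of $D$. Then $\psi(e^{(n)}_j)\to1$ for each $n$. By Lemma~\ref{lem:state}, the GNS representation of $\psi$, viewed on $A\rtimes\Gamma$, has the form $\rho\rtimes V$ with $\rho$ homogeneous with kernel $P$. Its kernel $J_1$ satisfies $J_1\supset J$ and $J_1\cap A=P$. It remains to show that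 $J_1\subset J$.

\emph{Step 2: invariant ideals are determined by their intersection with $A$.} As $\Gamma$ is countable and abelian, $\widehat\Gamma$ is a compact metrizable group. For $\chi\in\widehat\Gamma$, the universal property of $A\rtimes\Gamma$ gives an automorphism $x\mapsto\chi\cdot x$ with $\chi\cdot(au_s)=\chi(s)au_s$. This is an action, and $\chi\mapsto\chi\cdot x$ is norm continuous, first for finite sums and then for all $x$ by density. For $s\in\Gamma$ let
\[
E_s(x)=\int_{\widehat\Gamma}\overline{\chi(s)}\;\chi\cdot x\,d\chi
\]
for normalized Haar measure. By orthogonality of characters, $E_s(au_s)=au_s$ and $E_s(au_r)=0$ for $r\ne s$, so $E_s$ takes values in the closed subspace $Au_s$. Each $x$ lies in the closed span of the $E_s(x)$. Indeed, if a bounded functional $\Theta$ vanishes on all $E_s(x)$, then the continuous function $\chi\mapsto\Theta(\chi\cdot x)$ is orthogonal to the functions $\chi\mapsto\chi(s)$, whose span is dense in $C(\widehat\Gamma)$ by the Stone--Weierstrass theorem; so it vanishes, $\Theta(x)=0$, and the Hahn--Banach theorem applies. If $\mathcal L$ is a $\widehat\Gamma$-invariant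 ideal, then $E_s(\mathcal L)\subset\mathcal L\cap Au_s=(\mathcal L\cap A)u_s$, the equality because $\mathcal L$ is an ideal of the multiplier algebra. Hence $\mathcal L$ is the closed span of the sets $(\mathcal L\cap A)u_s$.

Since $\widehat\Gamma$ fixes $A$ pointwise, $\chi J\cap A=\chi J_1\cap A=P$ for all $\chi$. The invariant ideals $\bigcap_\chi\chi J_1$ and $\bigcap_\chi\chi J$ therefore both meet $A$ in $P$, and
\[
\bigcap_\chi\chi J_1=\bigcap_\chi\chi J\subset J .
\]

\emph{Step 3: $\chi_0J_1\subset J$ for some $\chi_0$.} Primeness applies to finite intersections only, so we localize by repeated subdivision. For a nonempty closed set $W\subset\widehat\Gamma$ let $K(W)=\bigcap_{\chi\in W}\chi J_1$. If $K(W)\subset J$ and $W=W_1\cup\dots\cup W_m$ with $W_i$ nonempty and closed, then $\bigcap_iK(W_i)=K(W)\subset J$, so $K(W_i)\subset J$ for some $i$ by Lemma~\ref{lem:prime}. Start from $W^0=\widehat\Gamma$, for which $K(W^0)\subset J$ by Step 2, and cover $W^{i-1}$ by finitely many nonempty closed subsets of diameter at most $1/i$. We obtain nonempty closed sets $W^0\supset W^1\supset\cdots$ shrinking to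 a point $\chi_0$, with $K(W^i)\subset J$ for all $i$. Let $x\in\chi_0J_1$, $y=x^*x$ and $\varepsilon>0$. The function
\[
\chi\mapsto\|y+\chi J_1\|=\|\chi^{-1}\cdot y+J_1\|
\]
is continuous and vanishes at $\chi_0$, so it is at most $\varepsilon$ on some $W^i$. Then $(y-\varepsilon)_+\in\chi J_1$ for all $\chi\in W^i$, that is, $(y-\varepsilon)_+\in K(W^i)\subset J$. Letting $\varepsilon\to0$ gives $x^*x\in J$, and so $x\in J$.

\emph{Step 4: recurrence.} We have $\chi_0J_1\subset J\subset J_1$. Applying powers of $\chi_0$ gives $\chi_0^nJ_1\subset\chi_0^{n-1}J_1\subset\dots\subset\chi_0J_1$ for $n\ge1$. By compactness some subsequence $\chi_0^{m_i}$ with $m_1<m_2<\cdots$ converges, so $\chi_0^{n_i}\to1$ for $n_i=m_{i+1}-m_i\ge1$. For $x\in J_1$, the elements $\chi_0^{n_i}\cdot x$ lie in the closed set $\chi_0J_1$ and converge to $x$. Hence $x\in\chi_0J_1\subset J$, and $J_1=J$.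
\end{proof}

The final assertion of Theorem~\ref{thm:positive} follows from (b) and (c) at ideals $P$ with abelian stability group, and from (a) and (d) at ideals with finite stability group.

\section{The counterexample in the light of Theorem~\ref{thm:positive}}\label{sec:lamps}

We return to the notation of Sections~\ref{sec:system} and~\ref{sec:kernel}, with $J=\ker(\pi\rtimes U)$.

\begin{remark}[Why no homogeneous replacement exists]\label{rem:nohomog}
The representation $\pi=\bigoplus_j\sigma_{\delta_j}$ is not homogeneous, since $P_{\delta_j}\supsetneq P$. By Theorems~\ref{thm:worse} and~\ref{thm:positive}(b), $J$ is not the kernel of any $\rho\rtimes V$ with $\rho$ homogeneous with kernel $P$. The lamp projection $p=\frac12(1-u_{h_0})\in A\rtimes\Gamma$ shows this directly. It commutes with $A$, and $(\pi\rtimes U)(p)$ is the projection onto $\mathcal K_0$, so $p\notin J$ while $ap\in J$ for $a\in P_{\delta_0}$. If $\rho\rtimes V$ vanishes on $J$, then the range of $(\rho\rtimes V)(p)$ is a $\rho(A)$-invariant subspace annihilated by $P_{\delta_0}$. If $\rho$ is homogeneous with kernel $P$, this subspace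 is zero, so $p\in\ker(\rho\rtimes V)\setminus J$. In the proof of Theorem~\ref{thm:positive}(c), Step 1 still goes through for this example, but it produces an ideal $J_1$ strictly larger than $J$.
\end{remark}

\begin{remark}[Removing the lamps]\label{rem:nolamps}
Restrict the action to $G'=N\rtimes\langle z\rangle\cong T\wr\mathbb Z$. The stability group of $P$ in $G'$ is $G'\cap\Gamma=\langle z\rangle$. The proof of Proposition~\ref{prop:inducing} used only $\pi$ and $U(z)$, so $\pi\rtimes U|_{\langle z\rangle}$ is irreducible with $\ker\pi=P$. By \eqref{eq:semidirect}, the representation induced to $G'$ is $R_A\rtimes V|_{G'}$, which commutes with the non-scalar operators $S_t$, $t\ne1$. It is therefore reducible, and $(A,G',\alpha)$ does not satisfy strong-EHI. Its kernel, however, is primitive by Theorem~\ref{thm:positive}(b),(c), because $\langle z\rangle$ is abelian. So the lamps, which act trivially on $A$, are what turns a failure of irreducibility into a failure of primitivity.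
\end{remark}

\begin{thebibliography}{9}

\bibitem{aap}
Akemann, Anderson and Pedersen, \emph{Excising states of $C^*$-algebras}, Canad. J. Math. \textbf{38} (1986).

\bibitem{slides}
\emph{Inducing Irreducible Representations},
\texttt{http://www.math.uni-muenster.de/u/echters/}\allowbreak\texttt{groups-dynamical-systems/}\allowbreak\texttt{Slides/muenster-aug13.pdf}.

\bibitem{pedersen}
Pedersen, \emph{$C^*$-algebras and their automorphism groups}.

\end{thebibliography}
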